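\title{An Ehrhard-type inequality for the isotropic Cauchy measure}

\begin{abstract}
Let $\mu_n$ be the isotropic Cauchy measure on $\mathbb{R}^n$, let $F$ be the distribution function of the one-dimensional Cauchy measure, and put $\Phi(E)=F^{-1}(\mu_n(E))$. We prove that $\Phi((1-\lambda)A+\lambda B)\ge(1-\lambda)\Phi(A)+\lambda\Phi(B)$ for all convex sets $A,B\subset\mathbb{R}^n$ with measures in $(0,1)$, in every dimension. We also determine exactly the coefficients $\alpha_1,\dots,\alpha_m>0$ for which $\Phi(\sum\alpha_iA_i)\ge\sum\alpha_i\Phi(A_i)$ holds for all Borel sets, and those for which it holds for all convex sets. The proof transforms the Poisson extension of $1_A$ into a function on $\mathbb{R}^n\times\mathbb{R}^3$ that solves an equation for which sup-convolutions of solutions are subsolutions, and concludes by a comparison argument.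
\end{abstract}

\section{Introduction}\label{sec:intro}

Let
\[
F(s)=\frac12+\frac1\pi\arctan s,\qquad s\in\mathbb{R},
\]
be the distribution function of the standard Cauchy measure on the line. Its inverse is $F^{-1}(u)=-\cot(\pi u)$ for $0<u<1$; it is continuous, increasing, and satisfies $F^{-1}(1-u)=-F^{-1}(u)$. We set $F^{-1}(1)=+\infty$. The \emph{isotropic Cauchy measure} $\mu_n$ is the probability measure on $\mathbb{R}^n$ with density
\[
c_n\,(1+|x|^2)^{-(n+1)/2},\qquad c_n=\Gamma\Big(\frac{n+1}{2}\Big)\pi^{-(n+1)/2};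
\]
for $n=2$ the density is $(2\pi)^{-1}(1+|x|^2)^{-3/2}$. Measurable means Lebesgue measurable, $|E|$ denotes Lebesgue measure and $E^c=\mathbb{R}^n\setminus E$. Since the density is positive, $\mu_n$ and Lebesgue measure have the same null sets.

Every one-dimensional marginal of $\mu_n$ is $\mu_1$. Indeed, for $n\ge2$ the substitution $u=(1+s^2)^{1/2}u'$ shows that $\int_{\mathbb{R}^{n-1}}(1+s^2+|u|^2)^{-(n+1)/2}\,du$ is a constant times $(1+s^2)^{-1}$, so the first coordinate has a probability density proportional to $(1+s^2)^{-1}$, and $\mu_n$ is invariant under rotations. Hence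
\begin{equation}\label{eq:marginal}
\mu_n(\{x:\nu\cdot x<a\})=F(a)\qquad(|\nu|=1,\ a\in\mathbb{R}).
\end{equation}
For measurable $E$ with $\mu_n(E)>0$ put
\[
\Phi(E)=F^{-1}(\mu_n(E))\in(-\infty,+\infty].
\]
By \eqref{eq:marginal}, $\Phi$ measures the size of a set on the scale of half-spaces: if $\mu_n(E)<1$, then $\Phi(E)$ is the number $a$ for which $\{\nu\cdot x<a\}$ has the same measure as $E$. The functional $\Phi$ is monotone under inclusion, and $\Phi(E^c)=-\Phi(E)$ when $0<\mu_n(E)<1$.

How small can the Minkowski combination $(1-\lambda)A+\lambda B=\{(1-\lambda)a+\lambda b:a\in A,\ b\in B\}$ be when $\mu_n(A)$ and $\mu_n(B)$ are given? For parallel half-spaces $A=\{\nu\cdot x<a\}$ and $B=\{\nu\cdot x<b\}$ the combination is the half-space $\{\nu\cdot x<(1-\lambda)a+\lambda b\}$, so $\Phi$ is exactly affine along such combinations. The natural guess is that this is the worst case, that is,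
\begin{equation}\label{eq:conj}
\Phi((1-\lambda)A+\lambda B)\ \ge\ (1-\lambda)\Phi(A)+\lambda\Phi(B)\qquad(0<\lambda<1).
\end{equation}
Proposition 1.1 of \cite{source} gives \eqref{eq:conj} for $n=2$ when $A$ and $B$ are open rectangles with sides parallel to the coordinate axes, both symmetric with respect to the same coordinate axis, such as $(-b_1,b_1)\times(c_1,d_1)$ and $(-b_2,b_2)\times(c_2,d_2)$. Conjecture 1.1 of \cite{source} asserts \eqref{eq:conj} for all convex Borel sets in $\mathbb{R}^n$. We prove it for every $n\ge1$, assuming $0<\mu_n(A),\mu_n(B)<1$ to keep the right side finite. Recall that the boundary of a convex set is Lebesgue-null, so convex sets are measurable, and that Minkowski combinations of convex sets are convex.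

\begin{theorem}\label{thm:convex}
Let $n\ge1$, let $A,B\subset\mathbb{R}^n$ be convex with $0<\mu_n(A),\mu_n(B)<1$, and let $0<\lambda<1$. Then \eqref{eq:conj} holds.
\end{theorem}

Equality holds for parallel half-spaces, as we have just seen. The value $+\infty$ does occur on the left: the combination of $\{x_1<0\}$ and $\{x_1>0\}$ is all of $\mathbb{R}^n$.

The method does not use convexity, and it does not need the coefficients to add up to $1$. A sum $\alpha_1A_1+\dots+\alpha_mA_m$ of Borel sets is the continuous image of the Borel set $A_1\times\dots\times A_m$, that is, an analytic set, and analytic sets are measurable for every finite Borel measure after completion.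

\begin{theorem}\label{thm:general}
Let $n\ge1$, $m\ge2$ and $\alpha_1,\dots,\alpha_m>0$. The inequality
\begin{equation}\label{eq:general}
\Phi(\alpha_1A_1+\dots+\alpha_mA_m)\ \ge\ \alpha_1\Phi(A_1)+\dots+\alpha_m\Phi(A_m)
\end{equation}
holds for all Borel sets $A_i\subset\mathbb{R}^n$ with $0<\mu_n(A_i)<1$ if and only if
\begin{equation}\label{eq:polygon}
\sum_i\alpha_i\ge1\qquad\text{and}\qquad\alpha_j\le1+\sum_{i\ne j}\alpha_i\ \text{ for every }j .
\end{equation}
It holds for all convex sets $A_i$ with $0<\mu_n(A_i)<1$ if and only if $\sum_i\alpha_i\ge1$.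
\end{theorem}

Condition \eqref{eq:polygon} says that each of the $m+1$ numbers $\alpha_1,\dots,\alpha_m,1$ is at most the sum of the others. For $m=2$ and coefficients $\alpha,\beta$ it reads $|\alpha-\beta|\le1\le\alpha+\beta$: the numbers $\alpha,\beta,1$ satisfy the triangle inequalities. In the proof they will be the side lengths of an actual triangle in $\mathbb{R}^3$.

\begin{remark}\label{rem:strongest}
Inequality \eqref{eq:conj} is the strongest of its form. Let $G$ be nondecreasing on $(0,1]$ and finite on $(0,1)$. If $G(\mu_n((1-\lambda)A+\lambda B))\ge(1-\lambda)G(\mu_n(A))+\lambda G(\mu_n(B))$ for all $A,B,\lambda$ as in Theorem \ref{thm:convex}, then parallel half-spaces show that $G\circ F$ is concave; conversely, if $G\circ F$ is concave, this inequality follows by applying the nondecreasing concave function $G\circ F$ to \eqref{eq:conj}. The choice $G(u)=-1/u$ is allowed, since $(1/F)''(s)=2(\pi^{-1}+sF(s))/(\pi(1+s^2)^2F(s)^3)$ and $F(s)=\pi^{-1}\arctan(1/|s|)<1/(\pi|s|)$ for $s<0$. The choice $G=\log$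 is not: $\log F(s)$ decreases like $-\log|s|$ as $s\to-\infty$, while an increasing concave function decreases at least linearly.
\end{remark}

The proof goes as follows. In Section \ref{sec:intervals} we rewrite \eqref{eq:conj} as an inequality between functions on the upper half-space, prove it by hand for intervals on the line, and obtain the necessity parts of Theorem \ref{thm:general}. Sections \ref{sec:equation} and \ref{sec:lift} attach to a compact set $A$ a function $W_A$ on $\mathbb{R}^n\times\mathbb{R}^3$ and derive its equation. Section \ref{sec:supconv} shows that the sup-convolution of $W_A$ and $W_B$ is a subsolution with the right boundary behavior, Section \ref{sec:comparison} compares it with the function attached to $\alpha A+\beta B$, and Section \ref{sec:proofs} deduces the theorems.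

\section{Translates, dilates and the case of intervals}\label{sec:intervals}

In \eqref{eq:conj} there is no variable in which to differentiate. We create variables by translating and dilating the sets. For measurable $E\subset\mathbb{R}^n$, $x\in\mathbb{R}^n$ and $r>0$ let
\begin{equation}\label{eq:v}
v_E(x,r)=\mu_n\Big(\frac{E-x}{r}\Big)=c_n\int_E\frac{r}{(|x-t|^2+r^2)^{(n+1)/2}}\,dt ,
\end{equation}
where the second form comes from the substitution $t=x+ru$. Note that $v_{E^c}=1-v_E$. If $|E|>0$ and $|E^c|>0$, then $0<v_E<1$ and we define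
\[
U_E(x,r)=r\,F^{-1}(v_E(x,r))=r\,\Phi\Big(\frac{E-x}{r}\Big),\qquad\text{so that}\qquad\Phi(E)=U_E(0,1).
\]
The factor $r$ is dictated by the problem. Let $\alpha,\beta>0$, $C=\alpha A+\beta B$, $z=\alpha x+\beta x'$ and $r=\alpha r_A+\beta r_B$ with $r_A,r_B>0$. Then
\[
\frac{C-z}{r}=\frac{\alpha r_A}{r}\cdot\frac{A-x}{r_A}+\frac{\beta r_B}{r}\cdot\frac{B-x'}{r_B},
\]
and the two coefficients on the right add up to $1$. Thus \eqref{eq:conj} for the sets $(A-x)/r_A$ and $(B-x')/r_B$, multiplied by $r$, reads
\begin{equation}\label{eq:halfspaceform}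
U_C(\alpha x+\beta x',\alpha r_A+\beta r_B)\ \ge\ \alpha U_A(x,r_A)+\beta U_B(x',r_B),
\end{equation}
and \eqref{eq:conj} is recovered from \eqref{eq:halfspaceform} with $\alpha=1-\lambda$, $\beta=\lambda$, $x=x'=0$, $r_A=r_B=1$.

For the half-space $H=\{t:\nu\cdot t>h\}$, $|\nu|=1$, formula \eqref{eq:marginal} and $1-F(-s)=F(s)$ give
\begin{equation}\label{eq:vH}
v_H(x,r)=F\Big(\frac{\nu\cdot x-h}{r}\Big),\qquad U_H(x,r)=\nu\cdot x-h .
\end{equation}
The extremal sets have affine functions $U$. The next simplest sets have quadratic ones.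

\begin{example}[intervals]\label{ex:interval}
Let $n=1$ and $I=(a-s,a+s)$, $s>0$. Then $\pi v_I(x,r)=\theta_1+\theta_2\in(0,\pi)$, where $\theta_1,\theta_2\in(-\frac\pi2,\frac\pi2)$ satisfy $\tan\theta_1=(s-(x-a))/r$ and $\tan\theta_2=(s+(x-a))/r$; this is the angle under which $I$ is seen from the point $(x,r)$. Since $\cot(\theta_1+\theta_2)=(1-\tan\theta_1\tan\theta_2)/(\tan\theta_1+\tan\theta_2)$ and $\tan\theta_1+\tan\theta_2=2s/r$,
\begin{equation}\label{eq:paraboloid}
U_I(x,r)=\frac{s^2-(x-a)^2-r^2}{2s}.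
\end{equation}
The height $r$ enters only through $r^2$, on the same footing as $x-a$. This invites us to read $r$ as the length of a vector $y$. We take $y\in\mathbb{R}^3$; any dimension would do in this example, and Section \ref{sec:equation} shows why $3$ is the right one in general. For $X=(x,y)\in\mathbb{R}\times\mathbb{R}^3$ put
\[
W_I(X)=\frac s2-\frac{|X-(a,0)|^2}{2s},
\]
so that $W_I(x,y)=U_I(x,|y|)$ for $y\ne0$. Let $I'=(a'-s',a'+s')$ and $\alpha,\beta>0$. Then $C=\alpha I+\beta I'$ is the interval with center $\alpha a+\beta a'$ and half-length $\alpha s+\beta s'$. For vectors $V,V'\in\mathbb{R}^4$ the Cauchy--Schwarz inequality gives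
\[
|\alpha V+\beta V'|^2\le\Big(\sqrt{\alpha s}\,\sqrt{\alpha/s}\,|V|+\sqrt{\beta s'}\,\sqrt{\beta/s'}\,|V'|\Big)^2\le(\alpha s+\beta s')\Big(\frac{\alpha|V|^2}{s}+\frac{\beta|V'|^2}{s'}\Big),
\]
with equality when $V/s=V'/s'$. Taking $V=X-(a,0)$ and $V'=Y-(a',0)$ we obtain
\begin{equation}\label{eq:intervalconv}
\alpha W_I(X)+\beta W_{I'}(Y)\le W_C(\alpha X+\beta Y)\qquad(X,Y\in\mathbb{R}^4).
\end{equation}
Now let $|\alpha-\beta|\le1\le\alpha+\beta$. There are unit vectors $e,e'\in\mathbb{R}^3$ with $|\alpha e+\beta e'|=1$, because $|\alpha e+\beta e'|^2=\alpha^2+\beta^2+2\alpha\beta\,e\cdot e'$ takes every value between $(\alpha-\beta)^2$ and $(\alpha+\beta)^2$. With $X=(0,e)$ and $Y=(0,e')$, inequality \eqref{eq:intervalconv} becomes $\alpha\Phi(I)+\beta\Phi(I')\le\Phi(\alpha I+\beta I')$.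
\end{example}

The example contains the plan of the proof. We shall prove \eqref{eq:intervalconv} for general compact sets in $\mathbb{R}^n$ (Proposition \ref{prop:main}). It holds for all $\alpha,\beta>0$; vectors $y$ pointing in one direction give \eqref{eq:halfspaceform}, and the conditions on the coefficients enter only in the choice of $e$ and $e'$. For general sets $W$ is not explicit and not concave, and a differential equation has to replace the Cauchy--Schwarz inequality.

The same formula shows that the conditions in Theorem \ref{thm:general} cannot be weakened. Let $\Sigma_s=\{x\in\mathbb{R}^n:|x_1|<s\}$, $s>0$. The first marginal of $\mu_n$ is $\mu_1$, so \eqref{eq:paraboloid} with $a=x=0$, $r=1$ gives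
\begin{equation}\label{eq:slab}
\Phi(\Sigma_s)=\tfrac12\big(s-\tfrac1s\big).
\end{equation}

\begin{proposition}[necessity]\label{prop:necessity}
Let $m\ge2$ and $\alpha_1,\dots,\alpha_m>0$. If $\sum_i\alpha_i<1$, then \eqref{eq:general} fails for some open convex sets. If $\alpha_j>1+\sum_{i\ne j}\alpha_i$ for some $j$, then \eqref{eq:general} fails for some Borel sets. In both cases all $A_i$ have measure $\frac12$.
\end{proposition}

\begin{proof}
By \eqref{eq:slab}, $\Phi(\Sigma_1)=0$; hence $\Sigma_1$ and $\Sigma_1^c$ have measure $\frac12$, and the right side of \eqref{eq:general} is $0$ whenever every $A_i$ is one of these two sets. If $\sigma=\sum_i\alpha_i<1$, take all $A_i=\Sigma_1$. Then $\sum\alpha_iA_i=\Sigma_\sigma$ and $\Phi(\Sigma_\sigma)=\frac12(\sigma-\frac1\sigma)<0$. If $\gamma=\alpha_j-\sum_{i\ne j}\alpha_i>1$, take $A_j=\Sigma_1^c=\{|x_1|\ge1\}$ and $A_i=\Sigma_1$ for $i\ne j$. Then $\sum\alpha_iA_i=\{|x_1|\ge\alpha_j\}+\Sigma_{\alpha_j-\gamma}=\{|x_1|>\gamma\}$, which differs from $\Sigma_\gamma^c$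 by a null set, so $\Phi(\sum\alpha_iA_i)=-\Phi(\Sigma_\gamma)=\frac12(\frac1\gamma-\gamma)<0$.
\end{proof}

\section{The equation and the lift to $\mathbb{R}^n\times\mathbb{R}^3$}\label{sec:equation}

The kernel in \eqref{eq:v} is the Poisson kernel of the upper half-space $\mathbb{R}^n\times(0,\infty)$, and $v_E$ is the Poisson extension of $1_E$. We need only that $v_E$ is harmonic. The function $r(|x|^2+r^2)^{-(n+1)/2}$ is a constant multiple of the $r$-derivative of $|(x,r)|^{1-n}$ (of $\log|(x,r)|$ if $n=1$), which is harmonic in $\mathbb{R}^{n+1}\setminus\{0\}$; differentiation under the integral sign gives $\Delta_{x,r}v_E=0$. We translate this into an equation for $U_E$. For the comparison argument we also need the error term that appears when $v$ is not harmonic.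

\begin{lemma}\label{lem:halfidentity}
Let $v$ be a $C^2$ function with values in $(0,1)$ on an open subset of $\mathbb{R}^n\times(0,\infty)$, and let $u=F^{-1}(v)$, $U=ru$. Then, with gradients in $(x,r)$,
\begin{equation}\label{eq:halfidentity}
\Delta_{x,r}U+\frac2r\,U_r=\frac{2U(|\nabla U|^2-1)+4rU_r}{U^2+r^2}+\pi r(1+u^2)\,\Delta_{x,r}v .
\end{equation}
\end{lemma}

\begin{proof}
We have $F'(u)=\frac1{\pi(1+u^2)}$ and $F''(u)=\frac{-2u}{\pi(1+u^2)^2}$, so $\Delta_{x,r}v=F'(u)\Delta_{x,r}u+F''(u)|\nabla u|^2$ gives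
\[
\Delta_{x,r}u=\pi(1+u^2)\Delta_{x,r}v+\frac{2u|\nabla u|^2}{1+u^2}.
\]
From $U_r=u+ru_r$ and $U_{rr}=2u_r+ru_{rr}$ we get
\[
\Delta_{x,r}U+\frac2rU_r=r\Delta_{x,r}u+4u_r+\frac{2u}r=\pi r(1+u^2)\Delta_{x,r}v+\frac{2ru|\nabla u|^2}{1+u^2}+4u_r+\frac{2u}r .
\]
On the other hand $|\nabla U|^2=r^2|\nabla_xu|^2+(u+ru_r)^2=u^2+2ruu_r+r^2|\nabla u|^2$, hence
\begin{align*}
2U(|\nabla U|^2-1)+4rU_r&=\big(2ru^3+4r^2u^2u_r+2r^3u|\nabla u|^2-2ru\big)+\big(4ru+4r^2u_r\big)\\
&=2ru(1+u^2)+4r^2u_r(1+u^2)+2r^3u|\nabla u|^2 .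
\end{align*}
Dividing by $U^2+r^2=r^2(1+u^2)$ gives $\frac{2u}r+4u_r+\frac{2ru|\nabla u|^2}{1+u^2}$, and \eqref{eq:halfidentity} follows.
\end{proof}

Look at the fraction in \eqref{eq:halfidentity}. Once the gradient is frozen, its numerator is a linear function of the pair $(U,r)$ and its denominator is the squared length of that pair. This structure survives sup-convolution, as we shall see in Lemma \ref{lem:subsolution}. The term $\frac2rU_r$ does not have this form, but it can be absorbed into the Laplacian. If $\varphi(x,y)=U(x,|y|)$ with $y\in\mathbb{R}^d\setminus\{0\}$ and $r=|y|$, then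
\[
\Delta\varphi=\Delta_{x,r}U+\frac{d-1}r\,U_r,\qquad|\nabla\varphi|=|\nabla U|,\qquad y\cdot\nabla_y\varphi=rU_r ,
\]
and the left side of \eqref{eq:halfidentity} is $\Delta\varphi$ exactly when $d=3$.

From now on $N=n+3$, and points of $\mathbb{R}^N$ are written $X=(x,y)\in\mathbb{R}^n\times\mathbb{R}^3$. For $\xi=(\xi_x,\xi_y)\in\mathbb{R}^N$ define the linear form on $\mathbb{R}^4=\mathbb{R}\times\mathbb{R}^3$
\[
\Lambda_\xi(p_0,p)=2p_0(|\xi|^2-1)+4\,p\cdot\xi_y .
\]
Lemma \ref{lem:halfidentity} now takes the following form.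

\begin{corollary}\label{cor:identity}
Let $v$ and $u$ be as in Lemma \ref{lem:halfidentity}, let $\varphi(x,y)=|y|\,u(x,|y|)$ and $P=(\varphi(x,y),y)\in\mathbb{R}^4$. Then, with $\Delta\varphi$ and $\nabla\varphi$ taken in $\mathbb{R}^N$ and $r=|y|$,
\[
|P|^2\Delta\varphi=\Lambda_{\nabla\varphi}(P)+\pi r(1+u^2)|P|^2\,\Delta_{x,r}v .
\]
\end{corollary}

For measurable $E$ with $|E|>0$ and $|E^c|>0$ put
\begin{equation}\label{eq:Wdef}
W_E(x,y)=U_E(x,|y|)=-|y|\cot\big(\pi v_E(x,|y|)\big)\qquad(y\ne0).
\end{equation}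
Since $v_E$ is harmonic, $W=W_E$ satisfies, for $y\neq0$,
\begin{equation}\label{eq:pde}
(W^2+|y|^2)\,\Delta W=2W(|\nabla W|^2-1)+4\,y\cdot\nabla_yW=\Lambda_{\nabla W}(W,y).
\end{equation}
As a check, take $W=(s^2-|X|^2)/(2s)$ on $\mathbb{R}^4$ from Example \ref{ex:interval}: here $\Delta W=-4/s$ and $\nabla W=-X/s$, so $2W(|\nabla W|^2-1)=-4W^2/s$ and $4y\cdot\nabla_yW=-4|y|^2/s$.

\section{The lifted function on $\{y=0\}$}\label{sec:lift}

In the sup-convolution we maximize over all decompositions $Z=\alpha X+\beta Y$, and nothing keeps the maximizers away from $\{y=0\}$. So $W_A$ has to be defined there, in such a way that maxima are attained. In Example \ref{ex:interval} the function extends smoothly to all of $\mathbb{R}^4$, positive over $I$, negative over the exterior and zero over the endpoints. In general it extends smoothly except over $\partial A$.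

For measurable $E\subset\mathbb{R}^n$ and $X=(x,y)\in\mathbb{R}^N$ let
\[
w_E(X)=c_n\int_E|X-(t,0)|^{-(n+1)}\,dt\in[0,\infty],
\]
so that $v_E(x,|y|)=|y|\,w_E(x,y)$ for $y\ne0$. (The exponent $n+1$ equals $N-2$, so $w_E$ is, up to a constant, the Newtonian potential in $\mathbb{R}^N$ of Lebesgue measure on $E\times\{0\}$.) Let $A$ be compact with $|A|>0$. If $x\notin A$ and $y\to0$, then $v_A=|y|w_A\to0$ and $\cot\tau\sim1/\tau$ give $W_A(x,y)\to-1/(\pi w_A(x,0))$. If $x\in\operatorname{int}A$, the same argument applies to $A^c$, because $v_{A^c}=1-v_A$ gives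
\begin{equation}\label{eq:Wcomplement}
W_A(x,y)=|y|\cot\big(\pi|y|\,w_{A^c}(x,y)\big)\qquad(y\ne0).
\end{equation}
We therefore complete \eqref{eq:Wdef} by
\begin{equation}\label{eq:Wzero}
W_A(x,0)=\begin{cases}-1/(\pi w_A(x,0)),&x\notin A,\\ \phantom{-}1/(\pi w_{A^c}(x,0)),&x\in\operatorname{int}A,\\ \phantom{-}0,&x\in\partial A,\end{cases}
\end{equation}
and we put $S_A=\partial A\times\{0\}$. The function $W_A:\mathbb{R}^N\to\mathbb{R}$ is invariant under rotations of $y$. The value $0$ on $S_A$ is the one that the proof of Lemma \ref{lem:subsolution} needs. It makes $W_A$ upper semicontinuous only if the complement of $A$ is not too thin at boundary points, and we impose a condition that guarantees this.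

\begin{definition}\label{def:admissible}
A compact set $A\subset\mathbb{R}^n$ with $|A|>0$ is \emph{admissible} if every $a\in\partial A$ lies in the closure of a nonempty open convex set $Q$ with $Q\cap A=\emptyset$.
\end{definition}

A compact convex set with nonempty interior is admissible: take for $Q$ the open half-space beyond a supporting hyperplane at $a$. For approximation we use another family.

\begin{lemma}\label{lem:cubes}
Every nonempty finite union $A$ of closed cubes of one grid $2^{-j}(k+[0,1]^n)$, $k\in\mathbb{Z}^n$, is admissible.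
\end{lemma}

\begin{proof}
Let $a\in\partial A$. The grid cubes that do not contain $a$ form a locally finite family of closed sets, so their union is closed and misses $a$; hence the grid cubes that contain $a$ cover a neighborhood of $a$. Since $a\notin\operatorname{int}A$, one of them is not among the cubes of $A$. Its interior $Q$ meets no other grid cube, so $Q\cap A=\emptyset$, and $a\in\overline Q$.
\end{proof}

Recall that $f:\mathbb{R}^N\to\mathbb{R}$ is \emph{upper semicontinuous} if $\limsup_kf(X_k)\le f(X)$ whenever $X_k\to X$; such a function attains its maximum on every nonempty compact set. We write $\mathbb{B}(q,\rho)$ for the open ball with center $q$ and radius $\rho$.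

\begin{lemma}\label{lem:W}
Let $A$ be admissible.
\begin{enumerate}
\item[(i)] $W_A$ is $C^\infty$ on $\mathbb{R}^N\setminus S_A$ and satisfies \eqref{eq:pde} there. The vector $(W_A(x,y),y)\in\mathbb{R}^4$ vanishes if and only if $(x,y)\in S_A$.
\item[(ii)] $W_A$ is upper semicontinuous on $\mathbb{R}^N$.
\item[(iii)] $W_A(X)\to-\infty$ as $|X|\to\infty$.
\end{enumerate}
In particular, $W_A$ is bounded above.
\end{lemma}

\begin{proof}
(i) The function $\pi\zeta\cot(\pi\zeta)$ is even and holomorphic in the disk $|\zeta|<1$, with value $1$ at $0$, so it equals $\chi(\zeta^2)$ for a power series $\chi$ that converges in the unit disk and has $\chi(0)=1$.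

Let $E$ be measurable and let $\Omega_E$ be the open set of points of $\mathbb{R}^N$ at positive distance from $E\times\{0\}$. By homogeneity, a derivative of order $k$ of $|X|^{-(n+1)}$ is bounded by a constant times $|X|^{-(n+1)-k}$, and for $X$ in a compact subset of $\Omega_E$ and $t\in E$ we have $|X-(t,0)|\ge c(1+|t|)$ with $c>0$. So we may differentiate under the integral sign, and $w_E$ is finite and smooth on $\Omega_E$; it is positive if $|E|>0$.

We have $\Omega_A=\mathbb{R}^N\setminus(A\times\{0\})$. There $0\le|y|w_A<1$, and \eqref{eq:Wdef} and \eqref{eq:Wzero} give $W_A=-\chi(|y|^2w_A^2)/(\pi w_A)$. Likewise $\Omega_{A^c}=\mathbb{R}^N\setminus((\mathbb{R}^n\setminus\operatorname{int}A)\times\{0\})$, there $0\le|y|w_{A^c}<1$, and \eqref{eq:Wcomplement} and \eqref{eq:Wzero} give $W_A=\chi(|y|^2w_{A^c}^2)/(\pi w_{A^c})$. Both expressions are smooth because $|y|^2$ is, and $\Omega_A\cup\Omega_{A^c}=\mathbb{R}^N\setminus S_A$. Equation \eqref{eq:pde} holds for $y\ne0$ and extends by continuity to $\mathbb{R}^N\setminus S_A$.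 The last assertion is read off from \eqref{eq:Wzero}.

(ii) By (i) only points $(a,0)\in S_A$ need checking, and we must show $\limsup W_A\le0$ there. Let $Q$ be as in Definition \ref{def:admissible} and $\mathbb{B}(q,\rho)\subset Q$. If $a\in\overline Q$, $p\in Q$ and $Q$ is open and convex, then $(1-s)a+sp\in Q$ for $0<s\le1$. Hence
\[
\mathbb{B}(a+s(q-a),s\rho)=(1-s)a+s\,\mathbb{B}(q,\rho)\subset Q\subset A^c\qquad(0<s\le1).
\]
Let $X=(x,y)$ with $s=|X-(a,0)|\in(0,1]$. For $t$ in this ball, $|X-(t,0)|\le s+|a-t|\le sL$ with $L=1+|q-a|+\rho$. Therefore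
\[
w_{A^c}(X)\ge c_n|\mathbb{B}(0,1)|\,(s\rho)^n(sL)^{-(n+1)}=\kappa/s ,
\]
where $\kappa>0$ does not depend on $X$. We have $\cot\tau\le1/\tau$ on $(0,\pi)$, since $\tan\tau\ge\tau$ on $(0,\frac\pi2)$ and $\cot\tau\le0$ on $[\frac\pi2,\pi)$. So for $y\ne0$ formula \eqref{eq:Wcomplement} gives $W_A(X)\le1/(\pi w_{A^c}(X))\le s/(\pi\kappa)$. For $y=0$, $W_A(X)$ is either nonpositive or equal to $1/(\pi w_{A^c}(X))$, so the same bound holds. Let $s\to0$.

(iii) Let $A\subset\mathbb{B}(0,R_0)$ and $|X|\ge2R_0$. Then $|X-(t,0)|\ge|X|/2$ for $t\in A$, so $w_A(X)\le c_n|A|(2/|X|)^{n+1}$ and $|y|w_A(X)\le c_n|A|2^{n+1}|X|^{-n}$. By convexity, $\tan\tau\le\frac4\pi\tau\le2\tau$ on $[0,\frac\pi4]$, so $\cot\tau\ge\frac1{2\tau}$ on $(0,\frac\pi4]$. For $|X|$ large and $y\ne0$ this gives $W_A(X)=-|y|\cot(\pi|y|w_A)\le-1/(2\pi w_A(X))$, and for $y=0$ the same bound holds by \eqref{eq:Wzero}. The bound tends to $-\infty$.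

Finally, $W_A$ is negative outside a compact ball by (iii) and bounded above on that ball by (ii).
\end{proof}

\begin{remark}\label{rem:admissible}
Admissibility is used only in (ii), which fails without it. Let $n=1$ and remove from $[-1,1]$ the intervals $(2^{-k},2^{-k}+8^{-k})$, $k\ge1$. The remaining set $A$ is compact, $0\in\partial A$, and $\pi w_{A^c}(0,0)=\int_{A^c}t^{-2}\,dt\le2+\sum_k8^{-k}4^k<\infty$. By \eqref{eq:Wcomplement}, $W_A(0,y)\to1/(\pi w_{A^c}(0,0))>0=W_A(0,0)$ as $y\to0$.
\end{remark}

\section{The sup-convolution}\label{sec:supconv}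

In this section and the next, $A$ and $B$ are admissible, $\alpha,\beta>0$ are arbitrary, and $C=\alpha A+\beta B$. The set $C$ is compact, and $|C|>0$ because $C$ contains a translate of $\alpha A$. Define the \emph{sup-convolution}
\[
W^*(Z)=\sup\{\alpha W_A(X)+\beta W_B(Y):\ X,Y\in\mathbb{R}^N,\ \alpha X+\beta Y=Z\},\qquad Z\in\mathbb{R}^N .
\]
The analogue of \eqref{eq:intervalconv} is the inequality $W^*\le W_C$ on $\{y\ne0\}$.

\begin{lemma}\label{lem:attained}
The supremum defining $W^*(Z)$ is attained. The function $W^*$ is real-valued, bounded above, upper semicontinuous, and $W^*(z,y)$ depends only on $(z,|y|)$.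
\end{lemma}

\begin{proof}
For fixed $Z$ the function $X\mapsto\alpha W_A(X)+\beta W_B((Z-\alpha X)/\beta)$ is real-valued and upper semicontinuous, and it tends to $-\infty$ as $|X|\to\infty$ because $W_A\to-\infty$ and $W_B$ is bounded above. So it attains its maximum. The bound $W^*\le\alpha\sup W_A+\beta\sup W_B$ is immediate. Let $Z_k\to Z$ with $W^*(Z_k)\to\ell\in[-\infty,\infty)$, and let $(X_k,Y_k)$ be maximizers for $Z_k$. If $(X_k)$ is unbounded, then $\alpha W_A(X_k)+\beta W_B(Y_k)\to-\infty$ along a subsequence and $\ell=-\infty$. Otherwise, along a subsequence, $X_k\to X$ and $Y_k=(Z_k-\alpha X_k)/\beta\to Y$ with $\alpha X+\beta Y=Z$, and $\ell\le\alpha W_A(X)+\beta W_B(Y)\le W^*(Z)$. Finally, a rotation of $\mathbb{R}^3$ applied to the $y$-components of $X,Y,Z$ preserves the constraint and the values of $W_A,W_B$.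
\end{proof}

The function $W^*$ need not be differentiable, so we express the differential inequality $(W^2+|y|^2)\Delta W\ge\Lambda_{\nabla W}(W,y)$ through $C^2$ functions that touch $W^*$ from above. This is the viscosity formulation, but no theory beyond the next lemma is needed.

\begin{lemma}[subsolution property]\label{lem:subsolution}
Let $Z_0=(z_0,y_0)$ with $y_0\ne0$. Let $\varphi$ be $C^2$ near $Z_0$ with $\varphi\ge W^*$ near $Z_0$ and $\varphi(Z_0)=W^*(Z_0)$. Put $\xi=\nabla\varphi(Z_0)$ and $P=(\varphi(Z_0),y_0)\in\mathbb{R}^4$. Then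
\[
|P|^2\Delta\varphi(Z_0)\ \ge\ \Lambda_\xi(P).
\]
\end{lemma}

\begin{proof}
Let $(X_0,Y_0)$ attain $W^*(Z_0)$, let $y_A,y_B$ be the $\mathbb{R}^3$-components of $X_0,Y_0$, and put $P_A=(W_A(X_0),y_A)$, $P_B=(W_B(Y_0),y_B)$. Values and $y$-components add in the same way:
\[
\alpha P_A+\beta P_B=(W^*(Z_0),y_0)=P\ne0 .
\]
For small $h,k\in\mathbb{R}^N$ let
\[
\Psi(h,k)=\varphi(Z_0+\alpha h+\beta k)-\alpha W_A(X_0+h)-\beta W_B(Y_0+k).
\]
Since $\alpha(X_0+h)+\beta(Y_0+k)=Z_0+\alpha h+\beta k$ and $\varphi\ge W^*$, we have $\Psi\ge0$, and $\Psi(0,0)=0$.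

\emph{Case 1: $X_0\notin S_A$ and $Y_0\notin S_B$.} Then $\Psi$ is $C^2$ near its local minimum $(0,0)$. The gradient vanishes there, so $\nabla W_A(X_0)=\nabla W_B(Y_0)=\xi$, and the three points share one linear form $\Lambda_\xi$. By \eqref{eq:pde},
\begin{equation}\label{eq:atmax}
|P_A|^2\Delta W_A(X_0)=\Lambda_\xi(P_A),\qquad|P_B|^2\Delta W_B(Y_0)=\Lambda_\xi(P_B).
\end{equation}
The Hessian of $\Psi$ at $(0,0)$ is nonnegative. Evaluate it on $(h,k)=(a\zeta,b\zeta)$ with $a,b\in\mathbb{R}$, $\zeta\in\mathbb{R}^N$: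
\[
(\alpha a+\beta b)^2D^2\varphi(Z_0)[\zeta,\zeta]\ge\alpha a^2D^2W_A(X_0)[\zeta,\zeta]+\beta b^2D^2W_B(Y_0)[\zeta,\zeta].
\]
Summing over $\zeta$ in an orthonormal basis of $\mathbb{R}^N$ we obtain
\begin{equation}\label{eq:ab}
(\alpha a+\beta b)^2\Delta\varphi(Z_0)\ge\alpha a^2\Delta W_A(X_0)+\beta b^2\Delta W_B(Y_0)\qquad(a,b\in\mathbb{R}).
\end{equation}
The signs of the three Laplacians are unknown, so we need the exact weights $|P|^2$, $|P_A|^2$, $|P_B|^2$. One pair $(a,b)$ does not produce them unless $P_A$ and $P_B$ are collinear, but a sum does. Apply \eqref{eq:ab} with $a$ and $b$ equal to the $i$-th coordinates of $P_A$ and $P_B$, so that $\alpha a+\beta b$ is the $i$-th coordinate of $P$, and add over the four coordinates. With \eqref{eq:atmax} and the linearity of $\Lambda_\xi$,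
\[
|P|^2\Delta\varphi(Z_0)\ge\alpha|P_A|^2\Delta W_A(X_0)+\beta|P_B|^2\Delta W_B(Y_0)=\alpha\Lambda_\xi(P_A)+\beta\Lambda_\xi(P_B)=\Lambda_\xi(P).
\]

\emph{Case 2: $X_0\in S_A$.} Here $W_A$ may be singular at $X_0$, but $P_A=0$, so $X_0$ need not be moved. From $P=\beta P_B\ne0$ and Lemma \ref{lem:W}(i) we get $Y_0\notin S_B$. The function $k\mapsto\Psi(0,k)$ is $C^2$ with a local minimum at $0$, so $\nabla W_B(Y_0)=\xi$ and $\beta^2\Delta\varphi(Z_0)\ge\beta\Delta W_B(Y_0)$. Multiplying by $|P_B|^2$ and using \eqref{eq:pde},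
\[
|P|^2\Delta\varphi(Z_0)=\beta^2|P_B|^2\Delta\varphi(Z_0)\ge\beta\Lambda_\xi(P_B)=\Lambda_\xi(P).
\]

\emph{Case 3: $Y_0\in S_B$.} This is Case 2 with $(A,\alpha)$ and $(B,\beta)$ interchanged.
\end{proof}

\begin{remark}[what fails without the lift]\label{rem:why3}
Run Case 1 in the half-space, with $P=(U,r)\in\mathbb{R}^2$ and common gradient $\xi=(\xi_x,\xi_r)$. For harmonic $v$, \eqref{eq:halfidentity} reads $|P|^2\Delta_{x,r}U=\Lambda(P)-2\xi_r\,g(P)$ with $\Lambda$ linear and $g(p_0,r)=r+p_0^2/r$. The argument closes if $\xi_r\,(\alpha g(P_A)+\beta g(P_B)-g(P))\le0$. The function $g$ is convex and homogeneous of degree $1$, so the bracket is nonnegative, and it vanishes only when $P_A$ and $P_B$ are proportional. One would need $\xi_r\le0$, but $U_r$ has no fixed sign: by \eqref{eq:paraboloid} it is $-r/s$ for an interval and $r/s$ for its complement.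
\end{remark}

The function to be compared with $v_C$ is $F(W^*(z,y)/|y|)$. As $(z,y)$ tends to a point $(z_0,0)$ with $z_0\notin C$, the function $v_C$ tends to $0$, so we need $F(W^*/|y|)\to0$, and this will follow if $W^*(z_0,0)<0$. The reason for the sign is elementary: $z_0\notin C$ means that $B$ fits into a reflected and dilated copy of $A^c$.

\begin{lemma}[boundary behavior]\label{lem:boundary}
If $z_0\in\mathbb{R}^n\setminus C$, then $W^*(z_0,0)<0$.
\end{lemma}

\begin{proof}
The supremum is attained, so it suffices to show $\alpha W_A(X)+\beta W_B(Y)<0$ whenever $\alpha X+\beta Y=(z_0,0)$. Write $X=(x,y_A)$, $Y=(x',y_B)$; then $\alpha|y_A|=\beta|y_B|$. Let $T(t)=(z_0-\alpha t)/\beta$, a bijection of $\mathbb{R}^n$ with $T(x)=x'$ and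
\begin{equation}\label{eq:T}
T(t)-x'=-\tfrac\alpha\beta\,(t-x).
\end{equation}
If $T(a)=b$ with $a\in A$, $b\in B$, then $z_0=\alpha a+\beta b\in C$. Hence $T(A)\cap B=\emptyset$, that is, $B\subset T(A^c)$. The difference $T(A^c)\setminus B$ is the complement of the compact set $T(A)\cup B$, so it has positive measure.

\emph{Case $y_A\ne0$.} By \eqref{eq:T} and $|y_B|=\frac\alpha\beta|y_A|$, we have $(T(A^c)-x')/|y_B|=-(A^c-x)/|y_A|$. Since $\mu_n$ is symmetric,
\[
v_B(x',|y_B|)<v_{T(A^c)}(x',|y_B|)=v_{A^c}(x,|y_A|)=1-v_A(x,|y_A|).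
\]
Applying $F^{-1}$ and multiplying by $\beta|y_B|=\alpha|y_A|$ gives $\beta W_B(Y)<-\alpha W_A(X)$.

\emph{Case $y_A=y_B=0$.} We cannot have both $x\in A$ and $x'\in B$. If $x\notin A$ and $x'\notin B$, both values are negative by \eqref{eq:Wzero}. Otherwise exactly one of the two points lies in its set, and since the statement is symmetric in $(A,\alpha)$ and $(B,\beta)$ we may assume $x\in A$, $x'\notin B$. If $x\in\partial A$, the sum is $\beta W_B(x',0)<0$. If $x\in\operatorname{int}A$, the substitution $t'=T(t)$, with Jacobian $(\alpha/\beta)^n$, and \eqref{eq:T} give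
\[
w_{T(A^c)}(x',0)=c_n\int_{A^c}\big(\tfrac\alpha\beta|t-x|\big)^{-(n+1)}\big(\tfrac\alpha\beta\big)^n\,dt=\tfrac\beta\alpha\,w_{A^c}(x,0)<\infty .
\]
Thus $0<w_B(x',0)<\frac\beta\alpha w_{A^c}(x,0)$, and $\beta W_B(Y)=-\frac{\beta}{\pi w_B(x',0)}<-\frac{\alpha}{\pi w_{A^c}(x,0)}=-\alpha W_A(X)$.
\end{proof}

\section{Comparison with the Poisson extension of $1_C$}\label{sec:comparison}

We return to the half-space, where the equation is linear. By Lemma \ref{lem:attained} we may define
\[
v^*(z,r)=F\big(W^*(z,y)/r\big),\qquad|y|=r>0 .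
\]
This function has values in $(0,1)$. It is upper semicontinuous, because $W^*$ is, $1/r$ is positive and continuous, and $F$ is increasing and continuous. Lemma \ref{lem:subsolution} says that $v^*$ is subharmonic in the sense of touching functions.

\begin{lemma}\label{lem:subharmonic}
Let $r_0>0$, and let $\psi$ be $C^2$ near $(z_0,r_0)$ with $\psi\ge v^*$ near $(z_0,r_0)$ and $\psi(z_0,r_0)=v^*(z_0,r_0)$. Then $\Delta_{z,r}\psi(z_0,r_0)\ge0$.
\end{lemma}

\begin{proof}
Since $\psi(z_0,r_0)\in(0,1)$, $\psi$ has values in $(0,1)$ near $(z_0,r_0)$. Choose $y_0$ with $|y_0|=r_0$ and put $\varphi(z,y)=|y|F^{-1}(\psi(z,|y|))$ near $Z_0=(z_0,y_0)$. Then $\varphi$ is $C^2$, and $\varphi\ge|y|F^{-1}(v^*)=W^*$ with equality at $Z_0$. By Corollary \ref{cor:identity}, $|P|^2\Delta\varphi(Z_0)-\Lambda_\xi(P)$ is a positive multiple of $\Delta_{z,r}\psi(z_0,r_0)$, and by Lemma \ref{lem:subsolution} it is nonnegative.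
\end{proof}

\begin{proposition}\label{prop:main}
Let $A,B$ be admissible, $\alpha,\beta>0$ and $C=\alpha A+\beta B$. For all $X,Y\in\mathbb{R}^N$ with $\alpha X+\beta Y=(z,y)$, $y\ne0$,
\[
\alpha W_A(X)+\beta W_B(Y)\ \le\ W_C(z,y)=|y|\,F^{-1}\big(v_C(z,|y|)\big).
\]
\end{proposition}

\begin{proof}
We show $v^*\le v_C$; applying $|y|F^{-1}$ then gives $W^*\le W_C$ for $y\ne0$. This is a maximum principle, with three obstacles: the domain is unbounded, the boundary values $1_C$ jump along $\partial C$, and Lemma \ref{lem:subharmonic} yields a contradiction only against a strictly superharmonic function. Each obstacle is met by one modification of $v_C$. Fix $\delta,\eta,R>0$, let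
\[
C_\delta=\{t:\operatorname{dist}(t,C)<\delta\},\qquad E_R=\{t:|t|>R\},\qquad G_R=\{(z,r):r>0,\ |z|^2+r^2<R^2\},
\]
and put
\[
V=v_{C_\delta}+4v_{E_R}+\eta\,(R^2-|z|^2-r^2).
\]
On $G_R$ the function $V$ is smooth and nonnegative, and $\Delta_{z,r}V=-2(n+1)\eta<0$.

We claim that $v^*\le V$ on $G_R$. Suppose that $M=\sup_{G_R}(v^*-V)>0$; it is finite since $v^*<1$ and $V\ge0$. Take a sequence in $G_R$ along which $v^*-V\to M$ and which converges to a point $p\in\overline{G_R}$. We show that $p\in G_R$, by checking that $\limsup(v^*-V)\le0$ along the sequence if $p$ is a boundary point.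

\emph{The spherical part: $p=(z,r)$, $|z|^2+r^2=R^2$, $r>0$.} Write $|z|=R\cos\theta$, $r=R\sin\theta$ with $\theta\in(0,\frac\pi2]$, and let $\nu$ be a unit vector with $\nu\cdot z=|z|$. Since $E_R\supset\{t:\nu\cdot t>R\}$, formula \eqref{eq:vH} gives
\[
v_{E_R}(z,r)\ge F\Big(\frac{\cos\theta-1}{\sin\theta}\Big)=F\big(-\tan\tfrac\theta2\big)\ge F(-1)=\tfrac14 .
\]
By continuity of $v_{E_R}$ in $\{r>0\}$, $\liminf V\ge1$ along the sequence, while $v^*<1$.

\emph{The flat part over $C$: $p=(z_0,0)$, $z_0\in C$.} If $|z-z_0|<\delta/2$, then $\mathbb{B}(z,\delta/2)\subset C_\delta$, so $v_{C_\delta}(z,r)\ge\mu_n(\mathbb{B}(0,\delta/(2r)))\to1$ as $r\to0$. Again $\liminf V\ge1$ and $v^*<1$.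

\emph{The flat part off $C$: $p=(z_0,0)$, $z_0\notin C$.} By Lemma \ref{lem:boundary} and upper semicontinuity there is $\kappa>0$ with $W^*\le-\kappa$ near $(z_0,0)$ in $\mathbb{R}^N$. So $v^*(z,r)\le F(-\kappa/r)\to0$, while $V\ge0$.

Hence $p\in G_R$, and $(v^*-V)(p)=M$ by upper semicontinuity. The function $\psi=V+M$ satisfies $\psi\ge v^*$ on $G_R$ with equality at $p$, and $\Delta_{z,r}\psi<0$. This contradicts Lemma \ref{lem:subharmonic} and proves the claim.

Now fix $(z,r)$ with $r>0$. Let $\eta\to0$; then let $R\to\infty$, so that $E_R\downarrow\emptyset$ and $v_{E_R}(z,r)\to0$; then let $\delta\to0$, so that $C_\delta\downarrow C$, because $C$ is closed, and $v_{C_\delta}(z,r)\to v_C(z,r)$. This gives $v^*(z,r)\le v_C(z,r)$.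
\end{proof}

\section{Proofs of the theorems}\label{sec:proofs}

We pass from two admissible sets to two compact sets, then to $m$ compact sets, then to measurable sets.

\begin{proposition}[two compact sets]\label{prop:two}
Let $\alpha,\beta>0$ with $|\alpha-\beta|\le1\le\alpha+\beta$, and let $A,B\subset\mathbb{R}^n$ be compact sets of positive measure. Then $\Phi(\alpha A+\beta B)\ge\alpha\Phi(A)+\beta\Phi(B)$.
\end{proposition}

\begin{proof}
Let first $A,B$ be admissible and $C=\alpha A+\beta B$. As in Example \ref{ex:interval}, choose unit vectors $e,e'\in\mathbb{R}^3$ with $|\alpha e+\beta e'|=1$. This is the only place where the hypothesis on $\alpha,\beta$ is used. Apply Proposition \ref{prop:main} with $X=(0,e)$, $Y=(0,e')$, and note that $W_E(0,y)=U_E(0,1)=\Phi(E)$ for $|y|=1$ and $E=A,B,C$.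

In general, let $A^{(j)}$ and $B^{(j)}$ be the unions of the closed cubes of the grid of side $2^{-j}$ that meet $A$ and $B$, respectively. They contain $A$ and $B$ and are admissible by Lemma \ref{lem:cubes}. Every point of $A^{(j)}$ is within $\sqrt n\,2^{-j}$ of $A$, and likewise for $B$, so $C^{(j)}=\alpha A^{(j)}+\beta B^{(j)}$ contains $C=\alpha A+\beta B$ and lies in the closed $(\alpha+\beta)\sqrt n\,2^{-j}$-neighborhood of $C$. These neighborhoods decrease to the compact set $C$, hence $\mu_n(C^{(j)})\to\mu_n(C)\in(0,1)$. By the admissible case and monotonicity,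
\[
\Phi(C^{(j)})\ge\alpha\Phi(A^{(j)})+\beta\Phi(B^{(j)})\ge\alpha\Phi(A)+\beta\Phi(B),
\]
and the left side tends to $\Phi(C)$ by continuity of $F^{-1}$.
\end{proof}

For $m$ sets we add one summand at a time. The partial sums $\alpha_1A_1+\dots+\alpha_iA_i$ have to be rescaled by factors $d_i$ chosen so that Proposition \ref{prop:two} applies at each step. Think of a polygon with sides $\alpha_1,\dots,\alpha_m,1$ cut into triangles by the diagonals from one vertex: the $d_i$ are the lengths of the diagonals. We say that three positive numbers \emph{form a triangle} if each is at most the sum of the other two.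

\begin{lemma}[diagonals]\label{lem:diagonals}
Let $k\ge1$ and let $\alpha_1,\dots,\alpha_k,d>0$ be such that each of these $k+1$ numbers is at most the sum of the others. Then there are $d_1,\dots,d_k>0$ with $d_1=\alpha_1$, $d_k=d$, such that $d_{i-1},\alpha_i,d_i$ form a triangle for $2\le i\le k$.
\end{lemma}

\begin{proof}
We use induction on $k$. For $k=1$ the hypothesis says $\alpha_1=d$. Let $k\ge2$, $L=\sum_{i<k}\alpha_i$ and $d'=\min(d+\alpha_k,L)>0$. The hypothesis for $d$ and for $\alpha_k$ gives $|d-\alpha_k|\le L$, and $|d-\alpha_k|\le d+\alpha_k$; hence $|d-\alpha_k|\le d'\le d+\alpha_k$, so $d',\alpha_k,d$ form a triangle. For $j<k$ the hypothesis for $\alpha_j$ gives $2\alpha_j-L\le d+\alpha_k$, and $2\alpha_j-L\le L$ since $\alpha_j\le L$; hence $\alpha_j\le(L-\alpha_j)+d'$. Together with $d'\le L$ this is the hypothesis for $\alpha_1,\dots,\alpha_{k-1},d'$. Take $d_1,\dots,d_{k-1}=d'$ from the induction hypothesis and $d_k=d$.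
\end{proof}

\begin{proposition}\label{prop:measurable}
Let $m\ge2$ and let $\alpha_1,\dots,\alpha_m>0$ satisfy \eqref{eq:polygon}. Let $A_1,\dots,A_m\subset\mathbb{R}^n$ be measurable with $0<\mu_n(A_i)<1$, and let $S$ be a measurable set containing $\alpha_1A_1+\dots+\alpha_mA_m$. Then $\Phi(S)\ge\sum_i\alpha_i\Phi(A_i)$.
\end{proposition}

\begin{proof}
Let $K_1,\dots,K_m$ be compact sets of positive measure. By \eqref{eq:polygon}, Lemma \ref{lem:diagonals} applies with $k=m$, $d=1$. Put $D_i=d_i^{-1}(\alpha_1K_1+\dots+\alpha_iK_i)$, a compact set of positive measure; $D_1=K_1$ and $D_m=\sum\alpha_iK_i$. For $2\le i\le m$,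
\[
D_i=\frac{d_{i-1}}{d_i}\,D_{i-1}+\frac{\alpha_i}{d_i}\,K_i ,
\]
and the numbers $d_{i-1}/d_i$, $\alpha_i/d_i$, $1$ form a triangle. Proposition \ref{prop:two} gives $d_i\Phi(D_i)\ge d_{i-1}\Phi(D_{i-1})+\alpha_i\Phi(K_i)$. Adding these inequalities and using $d_1\Phi(D_1)=\alpha_1\Phi(K_1)$ and $d_m=1$, we get $\Phi(\sum\alpha_iK_i)\ge\sum\alpha_i\Phi(K_i)$.

The measure $\mu_n$ is inner regular: $\mu_n(E)$ is the supremum of $\mu_n(K)$ over compact $K\subset E$, for every measurable $E$. Choose compact sets $K_i^{(j)}\subset A_i$ of positive measure with $\mu_n(K_i^{(j)})\to\mu_n(A_i)$ as $j\to\infty$. Then $\Phi(S)\ge\Phi(\sum\alpha_iK_i^{(j)})\ge\sum\alpha_i\Phi(K_i^{(j)})$, and the right side tends to $\sum\alpha_i\Phi(A_i)$ because $F^{-1}$ is continuous at $\mu_n(A_i)\in(0,1)$.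
\end{proof}

\begin{proof}[Proof of Theorem \ref{thm:convex}]
The coefficients $1-\lambda$ and $\lambda$ add up to $1$ and each is less than $1$, so they satisfy \eqref{eq:polygon}. The sets $A$, $B$ and $S=(1-\lambda)A+\lambda B$ are convex, hence measurable. Apply Proposition \ref{prop:measurable}.
\end{proof}

Convexity served here only to make the three sets measurable. In the last part of Theorem \ref{thm:general} it does more: it allows a large coefficient to be split into small ones.

\begin{proof}[Proof of Theorem \ref{thm:general}]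
\emph{Borel sets.} If \eqref{eq:polygon} holds, apply Proposition \ref{prop:measurable} with $S=\sum\alpha_iA_i$, which is analytic and hence measurable. If \eqref{eq:polygon} fails, Proposition \ref{prop:necessity} provides Borel sets that violate \eqref{eq:general}.

\emph{Convex sets.} If $\sum\alpha_i<1$, Proposition \ref{prop:necessity} provides convex sets that violate \eqref{eq:general}. Let $\sum\alpha_i\ge1$ and let the $A_i$ be convex with $0<\mu_n(A_i)<1$. Choose an integer $k\ge1$ with $\alpha_i/k\le1$ for all $i$. For a convex set $A$ and $\alpha>0$, the sum of $k$ copies of $\frac\alpha kA$ is $\alpha A$, because $\frac\alpha k(a_1+\dots+a_k)=\alpha\cdot\frac{a_1+\dots+a_k}k$ and the average lies in $A$. So the convex set $S=\sum\alpha_iA_i$ is also the combination of $km$ sets, each $A_i$ repeated $k$ times with coefficient $\alpha_i/k$. These $km$ coefficients add up to $\sum\alpha_i\ge1$ and each is at most $1$, so they satisfy \eqref{eq:polygon}. Proposition \ref{prop:measurable} gives $\Phi(S)\ge\sum_ik\cdot\frac{\alpha_i}k\Phi(A_i)=\sum_i\alpha_i\Phi(A_i)$.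
\end{proof}

\begin{thebibliography}{1}

\bibitem{source}
\emph{Ehrhard-type inequality for the isotropic Cauchy distribution on the plane},
\texttt{https://www.math.uni.wroc.pl/\textasciitilde pms/files\_doi/g00036/g00036.pdf}

\end{thebibliography}
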